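\title{A strictly convex renorming of $L_1$ with few numerical radius attaining compact operators}

\begin{abstract}
Let $X$ be a Banach space on which every compact operator has numerical radius equal to its norm, and on which the norm attaining compact operators are dense among the compact operators. We show that the compact operators attaining their numerical radius need not be dense. The counterexample, real or complex, is $L_1$ with an equivalent strictly convex norm arbitrarily close to the usual one; on it these operators form a closed nowhere dense set. In real Asplund spaces, density does hold as soon as numerical radius and norm agree on rank-one operators.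
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $X$ is a nonzero Banach space over $\mathbb{K}=\mathbb{R}$ or $\mathbb{C}$, with closed unit ball $B_X$, unit sphere $S_X$ and dual $X^*$. For a Banach space $Y$ over $\mathbb{K}$, $\mathcal{L}(X,Y)$ and $\mathcal{K}(X,Y)$ are the spaces of bounded and of compact linear operators from $X$ to $Y$ with the operator norm, and $\mathcal{L}(X)=\mathcal{L}(X,X)$, $\mathcal{K}(X)=\mathcal{K}(X,X)$. An operator $T$ \emph{attains its norm} if $\|Tx\|=\|T\|$ for some $x\in S_X$, and $\operatorname{NA}(X,X)$ is the set of norm attaining operators in $\mathcal{L}(X)$. For $g\in X^*$ and $y\in Y$, the operator $g\otimes y$ is $x\mapsto g(x)y$; its norm is $\|g\|\,\|y\|$.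

The norm of $T\in\mathcal{L}(X)$ is the supremum of $|f(Tx)|$ over $x\in S_X$ and $f\in S_{X^*}$ chosen independently. The numerical radius ties $f$ to $x$. Put
\[
\Pi(X)=\{(x,f)\in S_X\times S_{X^*}: f(x)=1\},\qquad v(T)=\sup\{|f(Tx)|:(x,f)\in\Pi(X)\}.
\]
Thus $v$ is a seminorm with $v\le\|\cdot\|$, and so $|v(S)-v(T)|\le\|S-T\|$. The operator $T$ \emph{attains its numerical radius} if $|f(Tx)|=v(T)$ for some $(x,f)\in\Pi(X)$, and $\operatorname{NRA}(X)$ is the set of such operators.

\begin{example}\label{ex:plane}
Let $J(x_1,x_2)=(x_2,0)$ on $\mathbb{K}^2$. For the Euclidean norm, $\Pi(X)$ consists of the pairs $(x,\langle\,\cdot\,,x\rangle)$, so $v(J)=\max\{|x_1x_2|:|x_1|^2+|x_2|^2=1\}=\frac12$, while $\|J\|=1$. For the maximum norm, $x=(1,1)$ and $f(u)=u_1$ give $v(J)=1=\|J\|$. In fact $v(T)=\|T\|$ for every matrix $T=(t_{ij})$ on $\ell_\infty^n$: choose a row $i$ with $\sum_j|t_{ij}|=\|T\|$, scalars $x_j$ of modulus one with $t_{ij}x_j=|t_{ij}|$, and $f(u)=\overline{x_i}\,u_i$; then $(x,f)\in\Pi(\ell_\infty^n)$ and $|f(Tx)|=\|T\|$.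
\end{example}

Suppose that $v(T)=\|T\|$ and that the numerical radius is attained at $(x,f)$. Then $\|T\|=|f(Tx)|\le\|Tx\|$, so the norm is attained at $x$. Hence, if $v=\|\cdot\|$ on $\mathcal{K}(X)$, then $\operatorname{NRA}(X)\cap\mathcal{K}(X)\subset\operatorname{NA}(X,X)\cap\mathcal{K}(X)$, and density of the larger set is necessary for density of the smaller. The following question, taken from \cite{notes}, asks whether it is sufficient.

\medskip
\noindent\textbf{Question.} \emph{Suppose that $v(T)=\|T\|$ for every $T\in\mathcal{K}(X)$ and that $\operatorname{NA}(X,X)\cap\mathcal{K}(X)$ is dense in $\mathcal{K}(X)$. Must $\operatorname{NRA}(X)\cap\mathcal{K}(X)$ be dense in $\mathcal{K}(X)$?}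
\medskip

The first cases suggest that it must. In finite dimensions $\Pi(X)$ is compact, so every operator attains its numerical radius. For $L_1$ the conclusion holds (Proposition~\ref{prop:L1}). In general, the first hypothesis supplies pairs $(x,f)\in\Pi(X)$ with $|f(Tx)|$ close to $\|T\|$, the second says that the norm can be attained after a small perturbation, and one might hope to combine the two. Nevertheless the answer is no, for both scalar fields. Let $\Omega=\{0,1\}^{\mathbb{N}}$, let $\lambda$ be the fair-coin product measure on $\Omega$, and let $L_1=L_1(\Omega,\lambda)$.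

\begin{theorem}\label{thm:main}
Let $\mathbb{K}=\mathbb{R}$ or $\mathbb{C}$ and $0<\kappa\le1$. There is a norm $p$ on $L_1$ with $\|\cdot\|_1\le p\le(1+\kappa)\|\cdot\|_1$ such that $X=(L_1,p)$ has the following properties.
\begin{enumerate}
\item[(i)] $X$ is strictly convex.
\item[(ii)] $\|I+T\|=1+\|T\|$ for every $T\in\mathcal{K}(X)$; hence $v(T)=\|T\|$ for every $T\in\mathcal{K}(X)$.
\item[(iii)] For every Banach space $Y$, the norm attaining finite-rank operators are dense in $\mathcal{K}(X,Y)$. In particular, $\operatorname{NA}(X,X)\cap\mathcal{K}(X)$ is dense in $\mathcal{K}(X)$.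
\item[(iv)] $\operatorname{NRA}(X)\cap\mathcal{K}(X)=\{T\in\mathcal{K}(X): Tx=\mu x \text{ for some } x\ne0,\ |\mu|=\|T\|\}$. This set is norm closed and nowhere dense in $\mathcal{K}(X)$. If $T\in\mathcal{K}(X)$, $\|T\|=1$ and $T^2=0$, then the distance from $T$ to $\operatorname{NRA}(X)\cap\mathcal{K}(X)$ is at least $1-\frac{1}{\sqrt2}$.
\end{enumerate}
\end{theorem}

The identity map shows that the Banach--Mazur distance $\inf_U\|U\|\,\|U^{-1}\|$, taken over isomorphisms $U$ from $L_1$ onto $(L_1,p)$, is at most $1+\kappa$. So the density of $\operatorname{NRA}\cap\,\mathcal{K}$, which holds for $L_1$, is destroyed by arbitrarily small renormings. On the positive side we prove the following; Asplund spaces are defined in Section~\ref{sec:asplund}.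

\begin{theorem}\label{thm:asplund}
Let $X$ be a real Asplund space with $v(T)=\|T\|$ for every rank-one $T\in\mathcal{L}(X)$. Then $\operatorname{NRA}(X)\cap\mathcal{K}(X)$ is dense in $\mathcal{K}(X)$. Thus a real counterexample to the Question is never Asplund.
\end{theorem}

The proof of Theorem~\ref{thm:main} has two parts. The first is an obstruction: in a strictly convex space with $v=\|\cdot\|$ on $\mathcal{K}(X)$, a compact operator attains its numerical radius only if it has an eigenvalue of modulus $\|T\|$ (Section~\ref{sec:obstruction}). The second is to find a strictly convex space that satisfies the hypotheses of the Question. In $L_1$ both hypotheses come from the additivity of the norm over disjoint supports (Section~\ref{sec:L1}), which is the opposite of strict convexity. The norm $p$ of Section~\ref{sec:norm} is strictly convex, but it is a limit of norms $p_N$ that remain additive over a rich family of sets, and Sections~\ref{sec:daugavet}--\ref{sec:nowhere} transfer the arguments for $L_1$ to $p$ through the $p_N$.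 Section~\ref{sec:asplund} is independent of Sections~\ref{sec:obstruction}--\ref{sec:nowhere}, except for its last corollary.

\section{Strictly convex and smooth spaces}\label{sec:obstruction}

Recall that $X$ is \emph{strictly convex} if $x,z\in S_X$ and $\|x+z\|=2$ imply $x=z$, and \emph{smooth} if for each $x\in S_X$ there is exactly one $f\in S_{X^*}$ with $f(x)=1$.

The obstruction is visible on rank-one operators. Let $T=g\otimes y$ with $\|g\|=\|y\|=1$, and assume $v(T)=1$. The operator $T$ attains its norm when $|g(x)|=1$ for \emph{some} $x\in S_X$. It attains its numerical radius when there is $(x,f)\in\Pi(X)$ with $|g(x)|=1$ and $|f(y)|=1$. In that case $f(x+\theta y)=2$ for a scalar $\theta$ of modulus one, and strict convexity gives $x=\theta y$. So $g$ has to attain its norm \emph{at $y$ itself}: $|g(y)|=1$. As $Ty=g(y)y$, this says that $T$ has an eigenvalue of modulus $\|T\|$. We are led to the set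
\[
\mathcal{E}(X)=\{T\in\mathcal{K}(X): Tx=\mu x \text{ for some } x\ne0 \text{ and } \mu\in\mathbb{K} \text{ with } |\mu|=\|T\|\},
\]
whose basic properties need no assumption on $X$.

\begin{lemma}\label{lem:E}
Let $X$ be a Banach space.
\begin{enumerate}
\item[(a)] $\mathcal{E}(X)\subset\operatorname{NRA}(X)\cap\mathcal{K}(X)$.
\item[(b)] $\mathcal{E}(X)$ is closed in $\mathcal{K}(X)$.
\item[(c)] If $T\in\mathcal{K}(X)$, $\|T\|=1$ and $T^2=0$, then $\|T-S\|\ge1-\frac1{\sqrt2}$ for all $S\in\mathcal{E}(X)$.
\end{enumerate}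
\end{lemma}

\begin{proof}
(a) Let $Tx=\mu x$ with $\|x\|=1$ and $|\mu|=\|T\|$, and take $f\in S_{X^*}$ with $f(x)=1$. Then $|f(Tx)|=\|T\|\ge v(T)$, so the numerical radius is attained at $(x,f)$.

(b) Let $T_m\in\mathcal{E}(X)$ and $T_m\to T$ in $\mathcal{K}(X)$. Since $0\in\mathcal{E}(X)$, we may assume $T\ne0$. Write $T_mx_m=\mu_mx_m$ with $\|x_m\|=1$ and $|\mu_m|=\|T_m\|$. Along a subsequence, $\mu_m\to\mu$ with $|\mu|=\|T\|>0$ and, by compactness of $T$, the sequence $(Tx_m)$ converges. As $Tx_m-\mu_mx_m=(T-T_m)x_m\to0$, the sequence $(\mu_mx_m)$ converges, hence so does $(x_m)$. Its limit $x$ satisfies $\|x\|=1$ and $Tx=\mu x$.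

(c) Let $d=\|T-S\|$. We may assume $d<\frac12$, since $\frac12>1-\frac1{\sqrt2}$. Take $\|x\|=1$ with $Sx=\mu x$ and $|\mu|=\|S\|\ge1-d$, and put $e=Tx-\mu x=(T-S)x$, so that $\|e\|\le d$. From $0=T^2x=\mu Tx+Te$ we get $|\mu|\,\|Tx\|\le d$, while $\|Tx\|\ge|\mu|-d\ge1-2d>0$. Therefore $(1-d)(1-2d)\le d$, that is, $2d^2-4d+1\le0$. The roots of this quadratic are $1\pm\frac1{\sqrt2}$, so $d\ge1-\frac1{\sqrt2}$.
\end{proof}

For smooth spaces we use the Fredholm alternative of Riesz--Schauder theory: if $T\in\mathcal{K}(X)$, $\mu\ne0$ and $\mu I-T$ is injective, then $\mu I-T$ is surjective.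

\begin{proposition}\label{prop:obstruction}
Let $X$ be strictly convex or smooth, with $v(T)=\|T\|$ for all $T\in\mathcal{K}(X)$. Then $\operatorname{NRA}(X)\cap\mathcal{K}(X)=\mathcal{E}(X)$. This set is closed in $\mathcal{K}(X)$, its distance from any $T\in\mathcal{K}(X)$ with $\|T\|=1$ and $T^2=0$ is at least $1-\frac1{\sqrt2}$, and it is dense in $\mathcal{K}(X)$ if and only if $\dim X=1$.
\end{proposition}

\begin{proof}
Let $0\ne T\in\operatorname{NRA}(X)\cap\mathcal{K}(X)$. There are $(x,f)\in\Pi(X)$ and $|\theta|=1$ with $f(Tx)=\theta v(T)=\theta\|T\|$.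

Let $X$ be strictly convex and $z=\overline\theta\,Tx/\|T\|$. Then $\|z\|\le1$ and $f(x+z)=2$, so $2\le\|x+z\|\le1+\|z\|\le2$. Hence $\|z\|=1$, $\|x+z\|=2$ and $z=x$, that is, $Tx=\theta\|T\|x$.

Let $X$ be smooth and $\mu=\theta\|T\|$. The functional $\mu^{-1}T^*f$ has norm at most $1$ and value $1$ at $x$, so it equals $f$. Thus $f\circ(\mu I-T)=0$, the operator $\mu I-T$ is not surjective, and by the Fredholm alternative $\mu$ is an eigenvalue of $T$.

In both cases $T\in\mathcal{E}(X)$, and Lemma~\ref{lem:E} gives all assertions but the last. If $\dim X\ge2$, choose $y\in S_X$ and $g\in S_{X^*}$ with $g(y)=0$. Then $T=g\otimes y$ has norm $1$ and $T^2=g(y)\,T=0$, so $T$ is not in the closure of $\mathcal{E}(X)$. If $\dim X=1$, every operator is a multiple of $I$ and lies in $\mathcal{E}(X)$.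
\end{proof}

Example~\ref{ex:plane} shows that both hypotheses are needed. The operator $J$ has $\|J\|=1$ and $J^2=0$, and it attains its numerical radius on the Euclidean plane, which is strictly convex and smooth but has $v(J)<\|J\|$, and on $\ell_\infty^2$, which has $v=\|\cdot\|$ but is neither strictly convex nor smooth. The proposition also shows that the two hypotheses are incompatible when $2\le\dim X<\infty$, since then $\operatorname{NRA}(X)=\mathcal{L}(X)$. A space to which it applies nontrivially has to be built.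

\section{The model: $L_1$ with its usual norm}\label{sec:L1}

We use two facts about $(\Omega,\lambda)$. A set $A$ of positive measure contains sets of arbitrarily small positive measure: the $2^n$ sets obtained by fixing the first $n$ coordinates have measure $2^{-n}$, and one of them meets $A$ in positive measure. And for $y\in L_1$, $\int_C|y|\,d\lambda\to0$ as $\lambda(C)\to0$.

Call an operator $T:L_1\to Y$ \emph{simple} if
\begin{equation}\label{eq:simple}
T\varphi=\sum_{j=1}^r\Big(\int_{A_j}\varphi\,d\lambda\Big)\,y_j ,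
\end{equation}
where $\{A_1,\dots,A_r\}$ is a partition of $\Omega$ into measurable sets of positive measure and $y_j\in Y$. Simple operators have finite rank.

\begin{lemma}\label{lem:simple}
For every Banach space $Y$, the simple operators are dense in $\mathcal{K}(L_1,Y)$. The same holds when $L_1$ carries an equivalent norm.
\end{lemma}

\begin{proof}
An equivalent norm on $L_1$ gives the same compact operators and an equivalent operator norm, so we work with $\|\cdot\|_1$ and identify $L_1^*$ with $L_\infty$ through $\varphi\mapsto\int g\varphi\,d\lambda$. Let $T\in\mathcal{K}(L_1,Y)$ and $\eta>0$. By Schauder's theorem $T^*$ is compact, so $T^*(B_{Y^*})$ has a finite $\eta$-net $g_1,\dots,g_m$ in $L_\infty$. Split the scalars of modulus at most $\max_i\|g_i\|_\infty$ into finitely many Borel sets of diameter at most $\eta$, take the common refinement of the preimages under $g_1,\dots,g_m$, and add the null pieces to one cell of positive measure. This gives a partition $\{A_1,\dots,A_r\}$ into sets of positive measure on each of which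 every $g_i$ takes, almost everywhere, values in a set of diameter at most $\eta$. Let
\[
P\varphi=\sum_{j=1}^r\lambda(A_j)^{-1}\Big(\int_{A_j}\varphi\,d\lambda\Big)\mathbf{1}_{A_j}.
\]
Then $\|g_i-Pg_i\|_\infty\le\eta$, $\|Pg\|_\infty\le\|g\|_\infty$, and $\int g\,P\varphi=\int(Pg)\varphi$, both sides being $\sum_j\lambda(A_j)^{-1}\int_{A_j}g\int_{A_j}\varphi$. Given $y^*\in B_{Y^*}$, put $g=T^*y^*$ and choose $i$ with $\|g-g_i\|_\infty\le\eta$. Then
\[
\|g-Pg\|_\infty\le\|g-g_i\|_\infty+\|g_i-Pg_i\|_\infty+\|P(g_i-g)\|_\infty\le3\eta,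
\]
so $|y^*(T\varphi-TP\varphi)|=|\int(g-Pg)\varphi|\le3\eta\|\varphi\|_1$. Hence $\|T-TP\|\le3\eta$, and $TP$ has the form \eqref{eq:simple} with $y_j=T\mathbf{1}_{A_j}/\lambda(A_j)$.
\end{proof}

\begin{proposition}\label{prop:L1}
For the usual norm, $\operatorname{NRA}(L_1)\cap\mathcal{K}(L_1)$ is dense in $\mathcal{K}(L_1)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:simple} it suffices to approximate a simple operator $T\ne0$ as in \eqref{eq:simple}. Choose $j$ with $\|y_j\|_1=\max_i\|y_i\|_1$. Since $\sum_i|\int_{A_i}\varphi|\le\|\varphi\|_1$, we have $\|T\|\le\|y_j\|_1$. If $D\subset A_j$ has positive measure, then $x=\mathbf{1}_D/\lambda(D)$ has norm one and $Tx=y_j$. So $\|T\|=\|y_j\|_1$.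

Take $D$ so small that $y_j\mathbf{1}_{\Omega\setminus D}\ne0$, and let $T'$ be obtained from $T$ by replacing $y_j$ with
\[
y_j'=\frac{\|y_j\|_1}{\|y_j\mathbf{1}_{\Omega\setminus D}\|_1}\,y_j\mathbf{1}_{\Omega\setminus D}.
\]
Then $\|y_j'\|_1=\|y_j\|_1$, so $\|T'\|=\|y_j'\|_1$, and
\[
\|T'-T\|=\|y_j'-y_j\|_1=\int_D|y_j|+\big(\|y_j\|_1-\|y_j\mathbf{1}_{\Omega\setminus D}\|_1\big)=2\int_D|y_j|,
\]
which tends to $0$ with $\lambda(D)$. Let $f=1$ on $D$, $f=\overline{y_j'}/|y_j'|$ where $y_j'\ne0$, and $f=0$ elsewhere; the first two sets are disjoint. Then $\|f\|_\infty=1$, $\int fx=1$ and $\int f\,T'x=\int fy_j'=\|T'\|$. So $v(T')=\|T'\|$, and it is attained at $(x,f)$.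
\end{proof}

The operators $T'$ are dense and satisfy $v(T')=\|T'\|$, so $v=\|\cdot\|$ on $\mathcal{K}(L_1)$ by continuity, and they attain their norm. Thus $L_1$ satisfies the hypotheses of the Question as well as its conclusion.

The proof uses the additivity of $\|\cdot\|_1$ over disjoint sets in two ways. It lets us concentrate a norming vector $x$ on a small set $D$, so that $x$ and $Tx$ are \emph{almost} disjoint. And it provides one functional $f$ that norms two \emph{exactly} disjoint functions. The first use can tolerate small errors; the second cannot. We look for a norm that keeps the first and destroys the second.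

\section{The norm $p$ and its strict convexity}\label{sec:norm}

For $n\ge1$ let $G_n$ be the group of the $2^n$ maps $\sigma:\Omega\to\Omega$ that flip (replace $\omega_i$ by $1-\omega_i$) the coordinates in some subset of $\{1,\dots,n\}$. Each $\sigma$ preserves $\lambda$ and is its own inverse, $G_n\subset G_{n+1}$, and $G=\bigcup_nG_n$ is a countable group. The $G_n$-orbit of $\omega$ consists of the $2^n$ points that agree with $\omega$ from coordinate $n+1$ on. Let $q_n(\varphi)$ be the integral of the root mean square of $\varphi$ over these orbits,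
\[
q_n(\varphi)=\int_\Omega\Big(2^{-n}\sum_{\sigma\in G_n}|\varphi(\sigma\omega)|^2\Big)^{1/2}d\lambda(\omega).
\]
Fix $0<\kappa\le1$ and put, for $N\ge0$,
\[
p=\|\cdot\|_1+\kappa\sum_{n\ge1}4^{-n}q_n,\qquad p_N=\|\cdot\|_1+\kappa\sum_{n=1}^N4^{-n}q_n,\qquad r_N=\kappa\sum_{n>N}4^{-n}q_n ,
\]
so that $p=p_N+r_N$. For $N\ge1$ write $\Omega=F_N\times\Omega_N'$ with $F_N=\{0,1\}^N$ and $\omega=(s,\omega')$. Then $\lambda$ is the product of the uniform measure on $F_N$ and the fair-coin measure $\lambda_N'$ on $\Omega_N'$. For $n\le N$ the group $G_n$ acts on $F_N$, and $\sigma(s,\omega')=(\sigma s,\omega')$.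

\begin{example}\label{ex:level}
For $N=1$, write $\varphi_0=\varphi(0,\cdot)$ and $\varphi_1=\varphi(1,\cdot)$. Then
\[
p_1(\varphi)=\int_{\Omega_1'}\Big[\frac{|\varphi_0|+|\varphi_1|}{2}+\frac{\kappa}{4}\Big(\frac{|\varphi_0|^2+|\varphi_1|^2}{2}\Big)^{1/2}\Big]d\lambda_1' .
\]
This is the $L_1$-norm of the $\mathbb{K}^2$-valued function $(\varphi_0,\varphi_1)$ for a norm on $\mathbb{K}^2$ that has a Euclidean summand. Test it on $U_k=\{\omega_k=0\}$ and $W_k=\{\omega_k=1\}$, whose indicators have sum $\mathbf{1}$ and satisfy $\|\mathbf{1}_{U_k}\|_1+\|\mathbf{1}_{W_k}\|_1=\|\mathbf{1}\|_1$. We have $q_n(\mathbf{1})=1$. If $k\le n$, half of every $G_n$-orbit lies in $U_k$, so $q_n(\mathbf{1}_{U_k})=q_n(\mathbf{1}_{W_k})=2^{-1/2}$, and the triangle inequality is strict: $1<\sqrt2$. If $k>n$, the sets $U_k,W_k$ are unions of $G_n$-orbits, so $q_n(\mathbf{1}_{U_k})=q_n(\mathbf{1}_{W_k})=\frac12$, and equality holds. Thus $p_1$ destroys additivity for the pair $U_1,W_1$ and keeps it for $U_2,W_2$. No $p_N$ is strictly convex, because of $U_{N+1},W_{N+1}$,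 but every such pair is caught by a later term of $p$.
\end{example}

\begin{lemma}\label{lem:basic}
The functions $p$ and $p_N$ are norms and $r_N$ is a seminorm on $L_1$, and the following hold.
\begin{enumerate}
\item[(a)] $\|\cdot\|_1\le p\le(1+\kappa)\|\cdot\|_1\le2\|\cdot\|_1$, $\;r_N\le2^{-N}p_N$ and $p_N\le p\le(1+2^{-N})p_N$.
\item[(b)] If $|\varphi|\le|\psi|$ almost everywhere, then $p(\varphi)\le p(\psi)$.
\item[(c)] For $N\ge1$, the formula
\[
|u|_N=2^{-N}\sum_{s\in F_N}\Big[|u(s)|+\kappa\sum_{n=1}^N4^{-n}\Big(2^{-n}\sum_{\sigma\in G_n}|u(\sigma s)|^2\Big)^{1/2}\Big]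
\]
defines a norm on $V_N=\mathbb{K}^{F_N}$, and
\begin{equation}\label{eq:block}
p_N(\varphi)=\int_{\Omega_N'}|\varphi(\cdot,\omega')|_N\,d\lambda_N'(\omega').
\end{equation}
\item[(d)] If $D_1,\dots,D_k$ is a measurable partition of $\Omega_N'$, then $p_N(\varphi)=\sum_{j=1}^kp_N(\varphi\mathbf{1}_{F_N\times D_j})$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each $q_n$ is subadditive and homogeneous, being the integral of a Euclidean norm of a vector that depends linearly on $\varphi$. Since $\ell_2$-norms are at most $\ell_1$-norms and each $\sigma$ preserves $\lambda$,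
\[
q_n(\varphi)\le2^{-n/2}\sum_{\sigma\in G_n}\int|\varphi\circ\sigma|\,d\lambda=2^{n/2}\|\varphi\|_1 .
\]
Hence
\[
r_N\le\kappa\sum_{n>N}2^{-3n/2}\,\|\cdot\|_1=\kappa\,\frac{2^{-3N/2}}{2^{3/2}-1}\,\|\cdot\|_1\le\kappa\,2^{-N}\|\cdot\|_1 ,
\]
because $2^{3/2}-1>1$. The case $N=0$ gives the first chain in (a); the rest follows from $\kappa\le1$, $\|\cdot\|_1\le p_N$ and $p=p_N+r_N$. Part (b) holds for each term of $p$. In (c), $|\cdot|_N$ is a multiple of the $\ell_1$-norm plus seminorms, and \eqref{eq:block} is Fubini's theorem, since $G_n$ does not move $\omega'$ for $n\le N$. For (d), the section of $\varphi\mathbf{1}_{F_N\times D_j}$ at $\omega'$ is $\varphi(\cdot,\omega')$ if $\omega'\in D_j$ and $0$ otherwise, so $p_N(\varphi\mathbf{1}_{F_N\times D_j})$ is the integral in \eqref{eq:block} restricted to $D_j$.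
\end{proof}

The bound $q_n\le2^{n/2}\|\cdot\|_1$ is an equality for the indicator of a set obtained by fixing the first $n$ coordinates; the weights $4^{-n}$ are there to beat this growth. From now until Section~\ref{sec:asplund}, $X=(L_1,p)$, which is complete by (a), and $\|\cdot\|$ denotes norms of operators and functionals on $X$ computed with $p$.

Equality in the triangle inequality for $q_n$ makes two functions proportional on each $G_n$-orbit, with a factor that may vary from orbit to orbit. With all $n$ present, the factor is constant on $G$-orbits. These are countable and hence null, so one more fact is needed to make the factor constant on $\Omega$.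

\begin{lemma}[Ergodicity]\label{lem:ergodic}
If $h$ is bounded and measurable and $h\circ\sigma=h$ for all $\sigma\in G$, then $h$ is almost everywhere constant.
\end{lemma}

\begin{proof}
The conditional expectation of $h$ given the first $n$ coordinates is the function $h_n(s)=\int h(s,\omega')\,d\lambda_n'(\omega')$ of $s\in F_n$. It satisfies $h_n(\sigma s)=h_n(s)$ for $\sigma\in G_n$, and $G_n$ is transitive on $F_n$, so $h_n$ is constant, equal to its mean $\int h\,d\lambda$. The coordinates generate the $\sigma$-algebra of $\Omega$, so $h_n\to h$ in $L_1$ by the martingale convergence theorem.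
\end{proof}

\begin{proposition}\label{prop:sc}
$X$ is strictly convex.
\end{proposition}

\begin{proof}
We show that $\varphi,\psi\ne0$ and $p(\varphi+\psi)=p(\varphi)+p(\psi)$ imply $\psi=c\varphi$ for a constant $c>0$; if $p(\varphi)=p(\psi)=1$, then $c=1$. Every term of $p$ is subadditive and has a positive coefficient, so $q_n(\varphi+\psi)=q_n(\varphi)+q_n(\psi)$ for all $n\ge1$. Fix measurable representatives and consider the vectors
\[
a_n(\omega)=(\varphi(\sigma\omega))_{\sigma\in G_n},\qquad b_n(\omega)=(\psi(\sigma\omega))_{\sigma\in G_n}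
\]
in $\ell_2(G_n)$. The function $\|a_n\|_2+\|b_n\|_2-\|a_n+b_n\|_2$ is nonnegative with integral zero, so it vanishes almost everywhere, for every $n$.

The set of $\omega$ with $\varphi(\sigma\omega)\ne0$ for some $\sigma\in G$ is measurable, $G$-invariant and contains $\{\varphi\ne0\}$, so it has full measure by Lemma~\ref{lem:ergodic}; on it $a_n(\omega)\ne0$ for all large $n$. The same holds for $\psi$ and $b_n$. Let $\Omega_0$ be the set of $\omega$ such that, for all large $n$, $a_n(\omega)\ne0\ne b_n(\omega)$ and $\|a_n(\omega)+b_n(\omega)\|_2=\|a_n(\omega)\|_2+\|b_n(\omega)\|_2$. It has full measure. If $\tau\in G_n$, then $a_n(\tau\omega)$ and $b_n(\tau\omega)$ arise from $a_n(\omega)$ and $b_n(\omega)$ by the same permutation $\sigma\mapsto\sigma\tau$ of the coordinates. So $\Omega_0$ is $G$-invariant.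

In a Hilbert space, equality in the triangle inequality for nonzero $a,b$ means $b=(\|b\|/\|a\|)a$. So for $\omega\in\Omega_0$ and large $n$ we have $b_n=c_na_n$ with $c_n=\|b_n\|_2/\|a_n\|_2>0$. Restricting $b_{n+1}=c_{n+1}a_{n+1}$ to the coordinates in $G_n$ gives $b_n=c_{n+1}a_n$, hence $c_{n+1}=c_n$. Let $c(\omega)$ be this eventual value. The function $c$ is measurable on $\Omega_0$ as a pointwise limit, and it is $G$-invariant by the permutation property. Lemma~\ref{lem:ergodic}, applied to the function equal to $c/(1+c)$ on $\Omega_0$ and to $0$ elsewhere, shows that $c$ is almost everywhere constant. The coordinate $\sigma=\mathrm{id}$ of $b_n=ca_n$ reads $\psi(\omega)=c\,\varphi(\omega)$.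
\end{proof}

\section{The Daugavet equation}\label{sec:daugavet}

The identity $\|I+T\|=1+\|T\|$ is called the Daugavet equation. To prove it we want an almost norming vector $x$ for $T$ with small support, so that $p(x+Tx)\approx p(x)+p(Tx)$. The norm $p$ has no additivity to offer, and a fixed $p_N$ differs from $p$ by a fixed factor. So we let $N$ tend to infinity while the support shrinks, and take supports of the form $F_N\times D$, for which Lemma~\ref{lem:basic}(d) is available.

\begin{lemma}[Concentration]\label{lem:conc}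
Let $0\ne T\in\mathcal{K}(X)$. There are $y\in X$ with $p(y)=\|T\|$, an infinite set $\mathcal{N}\subset\mathbb{N}$ and, for $N\in\mathcal{N}$, a measurable set $C_N=F_N\times D_N$ with $\lambda(C_N)=2^{-N}$ and a function $x_N=x_N\mathbf{1}_{C_N}$ with $p_N(x_N)=1$, such that, as $N\to\infty$ in $\mathcal{N}$,
\[
Tx_N\to y,\qquad p(x_N)\to1,\qquad p(\psi\mathbf{1}_{C_N})\to0\ \text{ for every }\psi\in X.
\]
\end{lemma}

\begin{proof}
Fix $N\ge1$. Take $x'$ with $p(x')=1$ and $p(Tx')\ge(1-2^{-N})\|T\|$, and put $x=x'/p_N(x')$. Then $p_N(x)=1$ and, as $p_N(x')\le1$, also $p(Tx)\ge(1-2^{-N})\|T\|$. Partition $\Omega_N'$ into $2^N$ sets $D^j$ of measure $2^{-N}$ by fixing the coordinates $N+1,\dots,2N$, and let $x^j=x\mathbf{1}_{F_N\times D^j}$. Then $\sum_jp_N(x^j)=1$ by Lemma~\ref{lem:basic}(d), and $p(Tx)\le\sum_jp(Tx^j)$. If $p(Tx^j)<p(Tx)\,p_N(x^j)$ held for all $j$ with $x^j\ne0$, summing would give $p(Tx)<p(Tx)$. So for some $j$ we have $x^j\ne0$ and $p(Tx^j)\ge p(Tx)\,p_N(x^j)$. Put $D_N=D^j$ and $x_N=x^j/p_N(x^j)$. By Lemma~\ref{lem:basic}(a),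
\[
1\le p(x_N)\le1+2^{-N},\qquad(1-2^{-N})\|T\|\le p(Tx_N)\le(1+2^{-N})\|T\|.
\]
As $T$ is compact, $(Tx_N)$ converges along an infinite set $\mathcal{N}$ to some $y$, and $p(y)=\|T\|$. Finally, $p(\psi\mathbf{1}_{C_N})\le2\int_{C_N}|\psi|\,d\lambda\to0$.
\end{proof}

Compactness is what makes the argument work: it replaces the moving functions $Tx_N$ by one function $y$, which cannot follow $x_N$ into the small sets $C_N$. For $T=-I$ the Daugavet equation fails in every space.

The passage from the Daugavet equation to the numerical radius uses the Bishop--Phelps--Bollob\'as theorem \cite{Bollobas}: if $x\in S_Z$, $f\in S_{Z^*}$, $0<\varepsilon<\frac12$ and $|1-f(x)|\le\varepsilon^2/2$, then there is $(x',f')\in\Pi(Z)$ with $\|x-x'\|<\varepsilon+\varepsilon^2$ and $\|f-f'\|\le\varepsilon$.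

\begin{lemma}\label{lem:DE}
Let $Z$ be a Banach space and $T\in\mathcal{L}(Z)$ with $\|T\|=1$ and $\|I+T\|=2$. Then $v(T)=1$.
\end{lemma}

\begin{proof}
Choose $z_k\in S_Z$ with $\|z_k+Tz_k\|\to2$ and $f_k\in S_{Z^*}$ with $f_k(z_k+Tz_k)=\|z_k+Tz_k\|$. The scalars $f_k(z_k)$ and $f_k(Tz_k)$ have modulus at most $1$ and their sum tends to $2$, so both real parts, and then both scalars, tend to $1$. For large $k$ choose $\varepsilon_k\in(0,\frac12)$ with $|1-f_k(z_k)|\le\varepsilon_k^2/2$ and $\varepsilon_k\to0$, and let $(z_k',f_k')\in\Pi(Z)$ be given by the theorem. Then $|f_k'(Tz_k')-f_k(Tz_k)|\le\|f_k'-f_k\|+\|z_k'-z_k\|\to0$, so $f_k'(Tz_k')\to1$.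
\end{proof}

\begin{proposition}\label{prop:daugavet}
For every $T\in\mathcal{K}(X)$, $\|I+T\|=1+\|T\|$ and $v(T)=\|T\|$.
\end{proposition}

\begin{proof}
Let $T\ne0$ and take $y,x_N,C_N$ from Lemma~\ref{lem:conc}. Lemma~\ref{lem:basic}(d), applied to $x_N+y$ and to $y$ with the partition $\{D_N,\Omega_N'\setminus D_N\}$, gives
\[
\begin{aligned}
p(x_N+y)\ge p_N(x_N+y)&=p_N(x_N+y\mathbf{1}_{C_N})+p_N(y\mathbf{1}_{\Omega\setminus C_N})\\
&\ge\big(1-p_N(y\mathbf{1}_{C_N})\big)+\big(p_N(y)-p_N(y\mathbf{1}_{C_N})\big).
\end{aligned}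
\]
Here $p_N(y\mathbf{1}_{C_N})\le p(y\mathbf{1}_{C_N})\to0$ and $p_N(y)\to p(y)=\|T\|$. Therefore
\[
\|I+T\|\ge\frac{p(x_N+y)-p(Tx_N-y)}{p(x_N)},
\]
and the lower limit of the right side is at least $1+\|T\|$. The reverse inequality is the triangle inequality. Lemma~\ref{lem:DE}, applied to the compact operator $T/\|T\|$, gives $v(T)=\|T\|$.
\end{proof}

\section{Norm attaining operators}\label{sec:NA}

For the norm $p_N$, formula \eqref{eq:block} reduces the norm of a simple operator to a maximum over finitely many operators on the finite-dimensional space $V_N$, so it is attained. For $p$ there is no such formula. But $p$ is the \emph{sum} of $p_N$ and a small seminorm, and a rank-one correction can absorb that seminorm exactly.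

\begin{lemma}\label{lem:pN}
Let $T_0:L_1\to Y$ be simple and $N\ge1$. There are $M\ge0$ and $\varphi_0\in L_1$ with $p_N(\varphi_0)=1$, $\|T_0\varphi_0\|=M$, and $\|T_0\psi\|\le Mp_N(\psi)$ for all $\psi\in L_1$.
\end{lemma}

\begin{proof}
Let $T_0$ be as in \eqref{eq:simple} and let $j(s,\omega')$ be the index with $(s,\omega')\in A_{j(s,\omega')}$. By Fubini's theorem,
\[
T_0\psi=\int_{\Omega_N'}R_{\omega'}\big(\psi(\cdot,\omega')\big)\,d\lambda_N'(\omega'),\qquad R_{\omega'}u=2^{-N}\sum_{s\in F_N}u(s)\,y_{j(s,\omega')}\quad(u\in V_N).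
\]
The operator $R_{\omega'}:V_N\to Y$ depends only on the map $s\mapsto j(s,\omega')$, which has finitely many possible values, each taken on a measurable set. So there are sets $B_1,\dots,B_l$ of positive measure that partition $\Omega_N'$ up to a null set, and operators $R_1,\dots,R_l$ with $R_{\omega'}=R_i$ on $B_i$. Let $M=\max_i\|R_i\|$, with norms computed on $(V_N,|\cdot|_N)$. By \eqref{eq:block}, $\|T_0\psi\|\le Mp_N(\psi)$. Choose $i$ with $\|R_i\|=M$ and, as $\dim V_N<\infty$, a vector $u$ with $|u|_N=1$ and $\|R_iu\|=M$. For $\varphi_0(s,\omega')=u(s)\mathbf{1}_{B_i}(\omega')/\lambda_N'(B_i)$ we get $p_N(\varphi_0)=|u|_N=1$ and $T_0\varphi_0=R_iu$.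
\end{proof}

\begin{proposition}\label{prop:NA}
For every Banach space $Y$, the norm attaining finite-rank operators are dense in $\mathcal{K}(X,Y)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:simple} it suffices to approximate a simple operator $T_0$, and we may assume $T_0\ne0$. Fix $N$ and take $M$ and $\varphi_0$ from Lemma~\ref{lem:pN}. Then $M>0$, and $M\le\|T_0\|\,p(\varphi_0)\le(1+2^{-N})\|T_0\|$. The functional $t\varphi_0\mapsto t\,r_N(\varphi_0)$ on $\mathbb{K}\varphi_0$ has modulus $r_N(t\varphi_0)$, so by the Hahn--Banach theorem it extends to a linear functional $\ell$ on $L_1$ with $|\ell|\le r_N\le2^{-N}p$. Let $y_0=T_0\varphi_0/M\in S_Y$ and $T'=T_0+M\,\ell\otimes y_0$. For all $\psi$,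
\[
\|T'\psi\|\le Mp_N(\psi)+Mr_N(\psi)=Mp(\psi),
\]
while $T'\varphi_0=M(1+r_N(\varphi_0))\,y_0$ has norm $M(p_N(\varphi_0)+r_N(\varphi_0))=Mp(\varphi_0)$. So the finite-rank operator $T'$ attains its norm at $\varphi_0/p(\varphi_0)$, and
\[
\|T'-T_0\|=M\|\ell\|\le2^{-N}(1+2^{-N})\|T_0\|,
\]
which tends to $0$ as $N\to\infty$.
\end{proof}

Propositions~\ref{prop:sc}, \ref{prop:daugavet} and \ref{prop:NA}, together with Proposition~\ref{prop:obstruction}, already answer the Question in the negative.

\section{Nowhere density}\label{sec:nowhere}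

It remains to show that every compact operator $T$ on $X$ is a limit of operators outside $\mathcal{E}(X)$. We add to $T$ a rank-one term $\varepsilon g_N\otimes y$ that raises the norm to about $(1+\varepsilon)\|T\|$. If the functionals $g_N$ tend to $0$ pointwise, then eigenvectors of the perturbed operators for eigenvalues of that size would converge to an eigenvector of $T$ with an eigenvalue larger than $\|T\|$.

\begin{proposition}\label{prop:nowhere}
The complement of $\mathcal{E}(X)$ is dense in $\mathcal{K}(X)$.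
\end{proposition}

\begin{proof}
The nonzero operators are dense in $\mathcal{K}(X)$, so it suffices to approximate $T\ne0$. Let $\varepsilon>0$, take $y,\mathcal{N},x_N,C_N$ from Lemma~\ref{lem:conc}, and let $N$ range over $\mathcal{N}$. Choose $h_N\in S_{X^*}$ with $h_N(x_N)=p(x_N)$ and put $g_N(\psi)=h_N(\psi\mathbf{1}_{C_N})$. Then $|g_N(\psi)|\le p(\psi\mathbf{1}_{C_N})$. This gives $\|g_N\|\le1$ by Lemma~\ref{lem:basic}(b), and $g_N(\psi)\to0$ for every $\psi$. Also $g_N(x_N)=p(x_N)\to1$. Let $T_N=T+\varepsilon g_N\otimes y$. Since $p(y)=\|T\|$, we have $\|T_N-T\|\le\varepsilon\|T\|$ and $\|T_N\|\le(1+\varepsilon)\|T\|$. From $T_Nx_N=Tx_N+\varepsilon p(x_N)y\to(1+\varepsilon)y$ and $p(x_N)\to1$ we get $\|T_N\|\to(1+\varepsilon)\|T\|$.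

Suppose that $T_N\in\mathcal{E}(X)$ for infinitely many $N$, say $T_Nz_N=\mu_Nz_N$ with $p(z_N)=1$ and $|\mu_N|=\|T_N\|$. Pass to a subsequence along which $\mu_N\to\mu$, with $|\mu|=(1+\varepsilon)\|T\|$, and $(Tz_N)$ and $(g_N(z_N))$ converge. Then $z_N=\mu_N^{-1}(Tz_N+\varepsilon g_N(z_N)y)$ converges to some $z\in S_X$, and $|g_N(z_N)|\le|g_N(z)|+p(z_N-z)\to0$. In the limit $Tz=\mu z$ with $|\mu|>\|T\|$, which is impossible. So $T_N\notin\mathcal{E}(X)$ for large $N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]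
The bounds on $p$ are in Lemma~\ref{lem:basic}(a), and (i), (ii), (iii) are Propositions~\ref{prop:sc}, \ref{prop:daugavet} and \ref{prop:NA}. By (i) and (ii), Proposition~\ref{prop:obstruction} applies to $X$ and gives the description, the closedness and the distance estimate in (iv). A closed set with dense complement is nowhere dense, so Proposition~\ref{prop:nowhere} completes the proof.
\end{proof}

\section{Real Asplund spaces}\label{sec:asplund}

In this section the scalars are real. A function $\Phi:X\to\mathbb{R}$ is \emph{Fr\'echet differentiable} at $x_1$ with derivative $f_0\in X^*$ if $\Phi(x_1+h)-\Phi(x_1)-f_0(h)=o(\|h\|)$ as $\|h\|\to0$. The space $X$ is \emph{Asplund} if every continuous convex function on a nonempty open convex set $U\subset X$ is Fr\'echet differentiable at the points of a dense $G_\delta$ subset of $U$. We use only the case $U=X$ and only the density.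

The model for the proof is the computation on $\ell_\infty^n$ in Example~\ref{ex:plane}. There the functionals $\pm e_i^*$ norm the space, they are at mutual distance $2$, and the norm of $T$ is the largest norm of a row $T^*e_i^*$. Each face $\{x\in B_X:e_i^*(x)=1\}$ contains, up to sign, every vector of signs, so every row attains its norm on it. In general we find a set $D$ that plays the role of $\{\pm e_i^*\}$, perturb $T$ so that one row $T^*f_0$ dominates the others strictly, and perturb again so that this row attains its norm on the face of $f_0$. Differentiability enters through one lemma.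

\begin{lemma}\label{lem:smul}
Let $\emptyset\ne A\subset B_{X^*}$, let $a:A\to\mathbb{R}$ be bounded, and let $\Phi(x)=\sup_{f\in A}(a(f)+f(x))$. Then $\Phi$ is convex and $1$-Lipschitz. If $\Phi$ is Fr\'echet differentiable at $x_1$ with derivative $f_0$, and $f_n\in A$ satisfy $a(f_n)+f_n(x_1)\to\Phi(x_1)$, then $\|f_n-f_0\|\to0$.
\end{lemma}

\begin{proof}
$\Phi$ is a finite supremum of affine $1$-Lipschitz functions. Let $\varepsilon_n=\Phi(x_1)-a(f_n)-f_n(x_1)$. From $\Phi(x_1+h)\ge a(f_n)+f_n(x_1)+f_n(h)$ we get
\[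
(f_n-f_0)(h)\le\varepsilon_n+\Phi(x_1+h)-\Phi(x_1)-f_0(h).
\]
The supremum over $\|h\|=t$ gives $t\|f_n-f_0\|\le\varepsilon_n+\rho(t)$, where $\rho(t)/t\to0$ as $t\to0$. Let $n\to\infty$ and then $t\to0$.
\end{proof}

We say that $z\in S_X$ \emph{strongly exposes} $f\in S_{X^*}$ if $f(z)=1$ and $\|f_n-f\|\to0$ whenever $f_n\in B_{X^*}$ and $f_n(z)\to1$. Let $D$ be the set of all $f$ that are strongly exposed by some $z$; these are the weak$^*$-strongly exposed points of $B_{X^*}$. If $z$ strongly exposes $f$, then $-z$ strongly exposes $-f$, so $D=-D$. In the dual of an Asplund space, every weak$^*$-compact convex set is the weak$^*$-closed convex hull of its weak$^*$-strongly exposed points \cite{NP}. We need only the following consequence for the ball, which has a short direct proof.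

\begin{lemma}\label{lem:norming}
If $X$ is Asplund, then $\|x\|=\sup_{f\in D}f(x)$ for $x\in X$ and $\|S\|=\sup_{f\in D}\|S^*f\|$ for $S\in\mathcal{L}(X)$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:smul} with $A=B_{X^*}$ and $a=0$, so that $\Phi$ is the norm. Let $w\ne0$ be a point of Fr\'echet differentiability, with derivative $f$, and take $h\in S_{X^*}$ with $h(w)=\|w\|$. The lemma, applied to the constant sequence $h$, gives $f=h$; applied to general sequences, it says that $w/\|w\|$ strongly exposes $f$. So $f\in D$ and $f(x)\ge\|w\|-\|x-w\|\ge\|x\|-2\|x-w\|$. Such $w$ are dense, which proves the first formula. The second follows from $\|S\|=\sup_{x\in B_X}\sup_{f\in D}f(Sx)$ by exchanging the suprema.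
\end{proof}

From now on $X$ satisfies the hypotheses of Theorem~\ref{thm:asplund}. For $f\in D$ and $\delta>0$ put
\[
S(f,\delta)=\{x\in B_X:f(x)>1-\delta\},\qquad F(f)=\{x\in B_X:f(x)=1\}.
\]
Our goal is that the face $F(f)$ norms $X^*$. We first prove this for the slices $S(f,\delta)$; it is the only place where the hypothesis on rank-one operators is used.

\begin{lemma}\label{lem:slice}
If $f\in D$, $\delta>0$ and $g\in X^*$, then $\sup_{S(f,\delta)}|g|=\|g\|$.
\end{lemma}

\begin{proof}
Let $\|g\|=1$ and let $z$ strongly expose $f$. As $v(g\otimes z)=1$, there are $(x_n,h_n)\in\Pi(X)$ with $|g(x_n)|\,|h_n(z)|\to1$, so both factors tend to $1$. Replacing $(x_n,h_n)$ by $(-x_n,-h_n)$ where necessary, we have $h_n(z)\to1$. Then $\|h_n-f\|\to0$ and $f(x_n)\ge1-\|h_n-f\|\to1$. So $x_n\in S(f,\delta)$ for large $n$, and $|g(x_n)|\to1$.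
\end{proof}

To move points of a slice into the face we need a uniform gap between $f$ and the other points of $D$. It comes from extreme points of the bidual ball. Recall Milman's theorem: if a compact convex set $K$ in a locally convex space is the closed convex hull of $A$, then every extreme point of $K$ lies in the closure of $A$.

\begin{lemma}\label{lem:sep}
If $f,f'\in D$ and $f\ne f'$, then $\|f-f'\|=2$.
\end{lemma}

\begin{proof}
Let $f\in D$, $\delta>0$, $A=S(f,\delta)\cup(-S(f,\delta))$, and let $K\subset B_{X^{**}}$ be the weak$^*$-closed convex hull of $A$ in $X^{**}$. If some $x^{**}\in B_{X^{**}}$ were not in $K$, the Hahn--Banach separation theorem for the weak$^*$ topology would give $g\in X^*$ with $x^{**}(g)>\sup_Ag=\|g\|$, the last equality by Lemma~\ref{lem:slice}. This is impossible, so $K=B_{X^{**}}$. By Milman's theorem, every extreme point $x^{**}$ of $B_{X^{**}}$ lies in the weak$^*$-closed set $\{|x^{**}(f)|\ge1-\delta\}\supset A$. As $\delta$ is arbitrary, $x^{**}(f)=\pm1$ for every extreme point $x^{**}$ and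 every $f\in D$.

For $f\ne f'$ in $D$, the set of $x^{**}\in B_{X^{**}}$ with $x^{**}(f-f')=\|f-f'\|$ is a nonempty weak$^*$-compact face. By the Krein--Milman theorem it has an extreme point, which is extreme in $B_{X^{**}}$. So $\|f-f'\|\in\{-2,0,2\}$, and it is positive.
\end{proof}

This is where real scalars matter. In a complex space, if $z$ strongly exposes $f$ and $|\theta|=1$, then $\overline\theta z$ strongly exposes $\theta f$, so $D$ is not discrete.

\begin{lemma}\label{lem:face}
If $f_0\in D$ and $g\in X^*$, then $\sup_{F(f_0)}|g|=\|g\|$.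
\end{lemma}

\begin{proof}
Let $z$ strongly expose $f_0$. There is $\eta\in(0,1]$ with $|f(z)|\le1-\eta$ for all $f\in D\setminus\{\pm f_0\}$. Otherwise, as this set is symmetric, it would contain $f_n$ with $f_n(z)\to1$, and then $\|f_n-f_0\|\to0$, against Lemma~\ref{lem:sep}.

Let $\delta\in(0,1)$ and $x\in S(f_0,\delta)$. We move $x$ toward $z$, which lowers all $|f|$ with $f\in D\setminus\{\pm f_0\}$, just enough that rescaling to $f_0=1$ stays in the ball. Put $t=\delta/(\eta+\delta)$, so that $t\eta=(1-t)\delta$, and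
\[
w=(1-t)x+tz,\qquad c=f_0(w),\qquad x'=w/c .
\]
Then $1\ge c>(1-t)(1-\delta)+t=1-t\eta>0$ and $f_0(x')=1$. For $f\in D\setminus\{\pm f_0\}$ we have $|f(w)|\le(1-t)+t(1-\eta)=1-t\eta<c$, so $|f(x')|\le1$. By Lemma~\ref{lem:norming}, $\|x'\|=1$, and $x'\in F(f_0)$. Moreover
\[
\|x'-x\|\le\|x'-w\|+\|w-x\|\le(1-c)+2t\le\delta+2\delta/\eta .
\]
By Lemma~\ref{lem:slice}, $\sup_{F(f_0)}|g|\ge(1-\delta-2\delta/\eta)\|g\|$. Let $\delta\to0$.
\end{proof}

The last tool is the Bishop--Phelps theorem: if $C$ is a nonempty bounded closed convex subset of a real Banach space $X$, the functionals that attain their supremum on $C$ are norm dense in $X^*$.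

\begin{proof}[Proof of Theorem~\ref{thm:asplund}]
Since $0\in\operatorname{NRA}(X)$, let $0\ne T\in\mathcal{K}(X)$ and $0<\varepsilon<\|T\|/4$. We construct $T_2\in\operatorname{NRA}(X)\cap\mathcal{K}(X)$ with $\|T_2-T\|<3\varepsilon$.

\emph{Step 1: one dominant row.} Adding $g\otimes x$ to $T$ adds $f(x)g$ to $T^*f$, which suggests the function
\[
\Phi(x)=\sup_{f\in D}\big(\|T^*f\|+f(x)\big).
\]
It is convex and $1$-Lipschitz by Lemma~\ref{lem:smul}, and $\Phi(0)=\|T\|$ by Lemma~\ref{lem:norming}. As $X$ is Asplund, $\Phi$ is Fr\'echet differentiable at some $x_1$ with $\|x_1\|<\varepsilon$; let $f_0$ be the derivative. By Lemma~\ref{lem:smul}, every sequence $(f_n)$ in $D$ with $\|T^*f_n\|+f_n(x_1)\to\Phi(x_1)$ converges to $f_0$ in norm, so by Lemma~\ref{lem:sep} it is eventually equal to $f_0$. Such sequences exist, so $f_0\in D$ and $\|T^*f_0\|+f_0(x_1)=\Phi(x_1)$. No such sequence lies in $D\setminus\{f_0\}$, so there is $\gamma>0$ with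
\begin{equation}\label{eq:gap}
\|T^*f\|+f(x_1)\le\Phi(x_1)-\gamma\qquad(f\in D\setminus\{f_0\}).
\end{equation}
For $f=-f_0$ this gives $f_0(x_1)>0$. Also $\|T^*f_0\|\ge\Phi(x_1)-\varepsilon\ge\|T\|-2\varepsilon>0$.

Put $g_0=T^*f_0/\|T^*f_0\|$ and $T_1=T+g_0\otimes x_1$. Then $\|T_1-T\|<\varepsilon$ and $T_1^*f=T^*f+f(x_1)g_0$. In particular $T_1^*f_0=\Phi(x_1)g_0$. If $f\in D\setminus\{\pm f_0\}$, then \eqref{eq:gap} applies to $f$ and to $-f$, so $\|T_1^*f\|\le\|T^*f\|+|f(x_1)|\le\Phi(x_1)-\gamma$. By Lemma~\ref{lem:norming},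
\begin{equation}\label{eq:T1}
\|T_1\|=\|T_1^*f_0\|,\qquad\|T_1^*f\|\le\|T_1\|-\gamma\quad(f\in D\setminus\{\pm f_0\}).
\end{equation}

\emph{Step 2: attaining on the face.} Let $F=F(f_0)$, fix $z\in F$ (a vector strongly exposing $f_0$ will do), and let $g_1=T_1^*f_0$. By Lemma~\ref{lem:face} there is $\theta\in\{1,-1\}$ with $\sup_F\theta g_1=\|g_1\|=\|T_1\|$. The Bishop--Phelps theorem gives a perturbation of $\theta g_1$ that attains its supremum on $F$, but its norm is the supremum of its \emph{modulus} on $F$, which might be approached on the negative side. Adding a small multiple of $f_0$, which is constant on $F$, rules this out. Let $0<\rho<\min(\gamma/2,\varepsilon)$ and choose $u\in X^*$ with $\|u\|<\rho/2$ such that $k=\theta g_1+\rho f_0+u$ attains its supremum on $F$ at some $x_2\in F$. On $F$ we have $k\ge\theta g_1+\rho/2$, so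
\[
k(x_2)=\sup_Fk\ge\|T_1\|+\rho/2,\qquad\sup_F(-k)\le\|T_1\|-\rho/2 .
\]
By Lemma~\ref{lem:face}, $\|k\|=\sup_F|k|=k(x_2)$.

Put $T_2=T_1+\theta(\rho f_0+u)\otimes z$. Then $T_2^*f=T_1^*f+\theta f(z)(\rho f_0+u)$ and $\|\rho f_0+u\|<\frac32\rho$. Since $f_0(z)=1$, we get $T_2^*f_0=\theta k$. For $f\in D\setminus\{\pm f_0\}$, \eqref{eq:T1} gives $\|T_2^*f\|\le\|T_1\|-\gamma+\frac32\rho<\|T_1\|<\|k\|$. By Lemma~\ref{lem:norming},
\[
\|T_2\|=\|k\|=k(x_2)=|(T_2^*f_0)(x_2)|=|f_0(T_2x_2)|,
\]
and $(x_2,f_0)\in\Pi(X)$ because $x_2\in F$ and $\|f_0\|=1$. As $v(T_2)\le\|T_2\|$, the operator $T_2$ attains its numerical radius. Finally, $\|T_2-T\|<\varepsilon+\frac32\rho<3\varepsilon$, and $T_2$ is compact because $T_2-T$ has rank at most two; this is the only use of the compactness of $T$.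

The last sentence of the theorem follows because rank-one operators are compact.
\end{proof}

Theorem~\ref{thm:asplund} and Proposition~\ref{prop:obstruction} together show that the obstruction of Section~\ref{sec:obstruction} cannot occur in this class.

\begin{corollary}\label{cor:incompatible}
A real Asplund space with $\dim X\ge2$ and $v(T)=\|T\|$ for all $T\in\mathcal{K}(X)$ is neither strictly convex nor smooth.
\end{corollary}

\begin{proof}
Otherwise $\operatorname{NRA}(X)\cap\mathcal{K}(X)$ would be dense in $\mathcal{K}(X)$ by Theorem~\ref{thm:asplund} and not dense by Proposition~\ref{prop:obstruction}.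
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bollobas}
B.~Bollob\'as, Bull. London Math. Soc. \textbf{2} (1970).

\bibitem{NP}
Namioka and Phelps, Duke Math. J. \textbf{42} (1975).

\bibitem{notes}
\emph{Norm attaining compact operators},
\texttt{https://www.ugr.es/\allowbreak local/\allowbreak mmartins/\allowbreak material/\allowbreak 2016-Korea-ILJU-school-NOTES.pdf}

\end{thebibliography}
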